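\title{Random bases of the simplicial boundary matrix are rarely collapsible}

\begin{abstract}
The column bases of the incidence matrix of the complete graph are the spanning trees, and every spanning tree can be taken apart by removing leaves. One dimension higher, we consider a uniformly random column basis of the $\binom n2\times\binom n3$ boundary matrix over a field $\mathbb F$ and ask how likely it is to be collapsible. We show that this probability is $e^{-\Theta(n^2)}$, with constants that do not depend on $\mathbb F$; moreover, except with probability $e^{-\Omega(n^2)}$, every sequence of collapses leaves $\Omega(n^2)$ triangles. The proof is a union bound over the triangles that survive longest. It combines a correlation inequality for random bases, deduced from the theory of Lorentzian polynomials, with a count of graphs in which most edges carry a chosen common neighbor of their endpoints. An entropy argument extends the result to every dimension $k\ge2$.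
\end{abstract}

\section{Introduction}\label{sec:intro}

A spanning tree of the complete graph can be taken apart by removing, one at a time, a leaf together with its edge. Spanning trees are also the column bases of the incidence matrix, so in dimension one an algebraic property (being a basis) coincides with a combinatorial one (being removable leaf by leaf). This paper measures how far apart the two properties are in dimension two and above.

\subsection*{Bases and collapses}
Let $k\ge1$ and $n\ge k+1$, and write $[n]=\{1,\dots,n\}$. We call the $k$-subsets of $[n]$ \emph{faces} and the $(k+1)$-subsets \emph{simplices}; for $k=2$ they are \emph{edges} and \emph{triangles}. The \emph{boundary matrix} $\partial_k$ has its rows indexed by faces and its columns by simplices, and the column of $t=\{v_0<\dots<v_k\}$ has the entry $(-1)^i$ in row $t\setminus\{v_i\}$ and $0$ in all other rows. Thus $\partial_1$ is the signed incidence matrix of $K_n$, and in $\partial_2$ the column of $\{a<b<c\}$ has $+1$ in row $\{b,c\}$, $-1$ in row $\{a,c\}$ and $+1$ in row $\{a,b\}$. Over $\mathbb F_2$ the signs disappear and $\partial_k$ is the inclusion matrix of $k$-sets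 in $(k+1)$-sets. The rank of $\partial_k$ is $r_k=\binom{n-1}{k}$ over every field (Lemma~\ref{lem:basic}).

Fix a field $\mathbb F$. A \emph{basis} is a set of $r_k$ simplices whose columns form a basis of the column space of $\partial_k$ over $\mathbb F$. For $k=1$ the bases are the spanning trees of $K_n$. For $k=2$ a basis can be viewed as a two-dimensional simplicial complex on $[n]$ with full $1$-skeleton and $\binom{n-1}2$ triangles, and the notion depends on the field: for $n=6$, the ten triangles of the six-vertex triangulation of the projective plane form a basis over $\mathbb Q$ but not over $\mathbb F_2$.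

An \emph{elementary collapse} of a matrix erases a row $i$ and a column $j$, provided that the entry in position $(i,j)$ is the only nonzero entry of row $i$. A set of columns, viewed as a submatrix with all of its rows, is \emph{collapsible} if some sequence of elementary collapses erases all of its columns. For a set of simplices, a collapse removes a simplex $t$ together with a face $e\subset t$ that is \emph{free}, that is, contained in no other remaining simplex. This does not involve the field, and a collapsible set of $r_k$ simplices is a basis over every field (Lemma~\ref{lem:basic}). Let $P_{n,k}(\mathbb F)$ be the probability that a basis chosen uniformly at random among all bases over $\mathbb F$ is collapsible, and let $P_n(\mathbb F)=P_{n,2}(\mathbb F)$. The following problem is posed in \cite{problem}: \emph{for a fixed field, most interestingly $\mathbb F_2$ or $\mathbb Q$, how likely is a random basis of $\partial_2$ to be collapsible?}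

\subsection*{Small cases}
A basis that is not collapsible contains a nonempty set $R$ of simplices at which collapsing gets stuck: every face lies in none or in at least two members of $R$. For $k=1$ this is excluded by counting. If $R$ consists of $m$ independent edges on $v$ vertices of degree at least $2$, then $2v\le 2m$, whereas independence gives $m\le v-1$. Hence $P_{n,1}(\mathbb F)=1$.

For $k=2$ the same count leaves room. Let $R$ consist of $m$ triangles with $E$ edges and $v$ vertices; restricting to one component, we may assume that the $E$ edges form a connected graph. Being stuck gives $2E\le 3m$. The columns of $R$ are independent and, since $\partial_1\partial_2=0$, lie in the cycle space of this graph, so $m\le E-v+1\le \frac32m-v+1$, that is, $m\ge 2(v-1)$. Also $m\le\binom{v-1}2$, and together these force $v\ge6$. If $v=6$, then $m=10$, $E=15$ and every edge lies in exactly two triangles of $R$, so that the columns of $R$ sum to zero in characteristic $2$. Therefore $P_n(\mathbb F)=1$ for $n\le5$ and all $\mathbb F$, and $P_6(\mathbb F_2)=1$, while $P_6(\mathbb Q)<1$ because the projective plane, not being a basis over $\mathbb F_2$,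 is not collapsible.

These values are misleading. A vertex lies in $2(n-1)/n<2$ edges of a spanning tree on average, which forces a leaf, whereas an edge lies in $3\binom{n-1}2/\binom n2=3(n-2)/n$ triangles of a basis on average, which tends to $3$. The end of a complete collapse looks even less typical. When $m$ triangles remain, the $r_2-m$ erased edges lie in none of them, so the $m$ triangles live on only $\binom n2-r_2+m=m+n-1$ edges. In contrast, $m=an^2$ triangles chosen at random cover a given edge $6a$ times on average, so for small $a$ they rarely share edges and span almost $3m$ of them. One is led to guess that $P_n(\mathbb F)\to0$, and quickly.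

\subsection*{Results}
Logarithms are natural. Throughout, $T$ denotes a uniformly random basis over $\mathbb F$.

\begin{theorem}\label{thm:main}
There are absolute constants $c>0$ and $n_0$ such that for every field $\mathbb F$ and all $n\ge n_0$,
\[
e^{-(\kappa+o(1))n^2}\le P_n(\mathbb F)\le e^{-cn^2},\qquad \kappa=\tfrac54-\tfrac12\log3<0.701,
\]
where the term $o(1)$ does not depend on $\mathbb F$. In particular $\lim_{n\to\infty}P_n(\mathbb F)=0$ for every field $\mathbb F$.
\end{theorem}

The upper bound follows from a stronger statement: collapsing gets stuck long before the end.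

\begin{theorem}\label{thm:core}
Let $k=2$. There are absolute constants $c>0$ and $n_0$ such that for every field $\mathbb F$ and all $n\ge n_0$, with probability at least $1-e^{-cn^2}$ every sequence of elementary collapses starting from $T$ leaves more than $cn^2$ columns.
\end{theorem}

\begin{theorem}\label{thm:alldim}
For each $k\ge2$ there are $c_k>0$ and $n_k$ such that for every field $\mathbb F$ and all $n\ge n_k$ we have $P_{n,k}(\mathbb F)\le e^{-c_kn^k}$; moreover, with probability at least $1-e^{-c_kn^k}$ every sequence of elementary collapses starting from $T$ leaves more than $c_kn^k$ columns. Also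
\[
P_{n,k}(\mathbb F)\ge\exp\Big(-\big(H_k+1-\log(k+1)+o(1)\big)\frac{n^k}{k!}\Big),\qquad H_k=\sum_{i=1}^k\frac1i .
\]
\end{theorem}

The exact constant in the exponent of $P_n(\mathbb F)=e^{-\Theta(n^2)}$ is not determined here.

\subsection*{Plan of the proof}
The lower bounds come from an explicit family of collapsible bases (Section~\ref{sec:lower}). The upper bounds are a union bound over the set $R$ of the last $m\approx an^2$ triangles, and it has two ingredients. First, a fixed set of $m$ triangles lies in $T$ with probability at most $(3e/n)^m$ (Section~\ref{sec:corr}). Second, the number of candidates for $R$ is at most $(\delta n)^{m+n-1}$, where $\delta$ is as small as we like if $a$ is small; Section~\ref{sec:tight} turns this into a counting problem about graphs with marked edges, and Section~\ref{sec:graphs}, the heart of the paper, solves it. Sections~\ref{sec:basic}--\ref{sec:tight} cost nothing extra for general $k$ and are written in that generality. A reader interested only in triangles may put $k=2$ and omit Section~\ref{sec:links}, which reduces the count for $k\ge3$ to the count for graphs.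

We use the conventions $0\log0=0$ and that a factor with exponent $0$ equals $1$, and we use the bound
\begin{equation}\label{eq:subsets}
\#\{\text{$j$-subsets of a set with at most $y$ elements}\}\le\frac{y^j}{j!}\le\Big(\frac{ey}{j}\Big)^j ,
\end{equation}
which follows from $e^j\ge j^j/j!$.

\section{Three facts about the boundary matrix}\label{sec:basic}

\begin{lemma}\label{lem:basic}
Let $k\ge1$, $n\ge k+1$, and let $\mathbb F$ be any field.
\begin{enumerate}
\item[(a)] The columns of a collapsible set of simplices are linearly independent.
\item[(b)] The rank of $\partial_k$ is $r_k=\binom{n-1}k$. Hence a collapsible set of $r_k$ simplices is a basis.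
\item[(c)] Every simplex belongs to $T$ with probability $(k+1)/n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(e_1,t_1),\dots,(e_s,t_s)$ be the erased pairs, in order. When $e_i$ is erased, the simplices $t_j$ with $j>i$ are still present, so $e_i\not\subset t_j$. The submatrix with rows $e_1,\dots,e_s$ and columns $t_1,\dots,t_s$ is therefore triangular with diagonal entries $\pm1$.

(b) Among the $\binom{n-1}k$ simplices that contain $1$, the simplex $t$ is the only one that contains the face $t\setminus\{1\}$; so these simplices form a collapsible set and are independent by (a). If $1\notin t$, the identity $\partial_k\partial_{k+1}=0$, applied to the column $\{1\}\cup t$ of $\partial_{k+1}$, writes the column of $t$ as a signed sum of columns of simplices that contain $1$.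

(c) We show that permutations of $[n]$ map bases to bases; it suffices to treat a transposition $\pi=(a\;\,a+1)$. For a set $s$ put $\varepsilon(s)=-1$ if $\{a,a+1\}\subseteq s$ and $\varepsilon(s)=1$ otherwise. We claim that for $e\subset t$ the entry of $\partial_k$ at $(\pi e,\pi t)$ is $\varepsilon(e)\varepsilon(t)$ times the entry at $(e,t)$. If $t$ does not contain both $a$ and $a+1$, then $\pi$ preserves the order on $t$, the entries agree, and $\varepsilon(e)\varepsilon(t)=1$. If $t$ contains both, then $\pi t=t$; the permutation swaps the faces $t\setminus\{a\}$ and $t\setminus\{a+1\}$, whose entries are opposite and for which $\varepsilon(e)\varepsilon(t)=-1$, and it fixes the other faces, for which $\varepsilon(e)\varepsilon(t)=1$. So $\pi$ permutes rows and columns up to signs, which preserves independence. All simplices thus lie in $T$ with the same probability, and it equals $r_k/\binom n{k+1}=(k+1)/n$.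
\end{proof}

\section{Many collapsible bases}\label{sec:lower}

A recursive way to build a tree on $[n]$ is to join each vertex $v\ge2$ to some smaller vertex; removing the vertices in decreasing order collapses it. The same recipe works in every dimension: each face $e$ that avoids the vertex $1$ chooses an apex $\phi(e)<\min e$ and contributes the simplex $\{\phi(e)\}\cup e$.

\begin{example}\label{ex:five}
Let $k=2$ and $n=5$, and write $ij$ for $\{i,j\}$. Then $\phi(23)=\phi(24)=\phi(25)=1$, while $\phi(34),\phi(35)\in\{1,2\}$ and $\phi(45)\in\{1,2,3\}$, which gives $12$ sets. One of them is $\{123,124,125,234,235,345\}$. The edge $34$ is not free at first, as it lies in $234$ and $345$, but the order $45,\,34,\,35,\,23,\,24,\,25$ collapses everything.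
\end{example}

\begin{proposition}\label{prop:lower}
For all $k\ge2$, $n\ge k+1$ and all fields $\mathbb F$,
\[
P_{n,k}(\mathbb F)\ge\exp\Big(-H_k\frac{n^k}{k!}-\big(1-\log(k+1)\big)\,r_k\Big).
\]
\end{proposition}

Since $r_k=(1+o(1))n^k/k!$, this gives the lower bound in Theorem~\ref{thm:alldim}. For $k=2$ the exponent is $-\big(\frac34+\frac{1-\log3}2+o(1)\big)n^2=-(\kappa+o(1))n^2$ with an error term that depends on $n$ only, which is the lower bound in Theorem~\ref{thm:main}.

\begin{proof}
There are $r_k$ faces $e$ with $\min e\ge2$. Choose $\phi(e)\in\{1,\dots,\min e-1\}$ for each of them and put $t_e=\{\phi(e)\}\cup e$. Since $e$ is $t_e$ without its smallest element, the $t_e$ are $r_k$ distinct simplices and the set $\{t_e\}$ determines $\phi$. Collapse the pairs $(e,t_e)$ in decreasing order of $\min e$. When $e$ is treated, any other remaining simplex $t_{e'}$ has $\min e'\le\min e$. Its faces are $e'\ne e$ and faces that contain $\phi(e')<\min e'\le\min e$, so none of them is $e$. Hence $e$ is free, the set is collapsible, and it is a basis by Lemma~\ref{lem:basic}.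

The number of faces with $\min e=j+1$ is $\binom{n-1-j}{k-1}$, each has $j$ choices, and these binomial coefficients sum to $r_k$ over $1\le j\le n-1$. So the logarithm of the number of sets obtained is
\[
\sum_{j=1}^{n-1}\binom{n-1-j}{k-1}\log j
=r_k\log n-\sum_{j=1}^{n-1}\binom{n-1-j}{k-1}\log\frac nj
\ge r_k\log n-\frac{n^k}{(k-1)!}\sum_{j=1}^{n-1}\frac1n\,g\Big(\frac jn\Big),
\]
where $g(x)=(1-x)^{k-1}\log(1/x)$ and we used $\binom{n-1-j}{k-1}\le(n-j)^{k-1}/(k-1)!$. The function $g$ is decreasing on $(0,1]$, so the last sum, a Riemann sum taken at right endpoints, is at most $\int_0^1g$. Integrating by parts with the primitive $1-(1-x)^k$ of $k(1-x)^{k-1}$, for which both boundary terms vanish,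
\[
k\int_0^1g(x)\,dx=\int_0^1\frac{1-(1-x)^k}{x}\,dx=\sum_{i=0}^{k-1}\int_0^1(1-x)^i\,dx=H_k .
\]
Thus there are at least $n^{r_k}\exp(-H_kn^k/k!)$ collapsible bases. On the other hand, a basis is an $r_k$-subset of the $\binom n{k+1}=r_kn/(k+1)$ simplices, so by \eqref{eq:subsets} there are at most $(en/(k+1))^{r_k}$ bases. Dividing gives the claim.
\end{proof}

\section{A correlation inequality for random bases}\label{sec:corr}

If the events $t\in T$ were independent, a fixed set of $s$ simplices would lie in $T$ with probability $((k+1)/n)^s$. We have no description of the uniform measure on bases that would give such a bound directly, and the measure depends on the field. What is available for every matrix over every field is a log-concavity property of the number of elements that a basis has in a fixed set. It yields the bound up to a factor $e^s$, and the union bound will be able to absorb any factor of the form $C^s$.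

A sequence $(a_i)_{i\in\mathbb Z}$ of nonnegative reals is \emph{log-concave without internal zeros} if $a_i^2\ge a_{i-1}a_{i+1}$ for all $i$ and the set $\{i:a_i>0\}$ is an interval of integers; a sequence indexed by $0,\dots,r$ is extended by zeros. Such a sequence satisfies
\begin{equation}\label{eq:lc}
a_{i+1}a_{i'}\ge a_ia_{i'+1}\qquad(i<i').
\end{equation}
Indeed, if the right side is positive, then $a_i,\dots,a_{i'+1}$ are positive and the ratios $a_{x+1}/a_x$ are nonincreasing for $i\le x\le i'$. The termwise product of two such sequences is again log-concave without internal zeros.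

A homogeneous real polynomial of degree $r\ge2$ with all coefficients positive is \emph{strictly Lorentzian} if each of its partial derivatives of order $r-2$ is a quadratic form with one positive eigenvalue and all others negative; \emph{Lorentzian} polynomials are the limits of strictly Lorentzian ones. We use only the following three facts, due to Br\"and\'en and Huh \cite{BH}.
\begin{enumerate}
\item[(L1)] The basis generating polynomial $\sum_B\prod_{t\in B}x_t$ of any matroid is Lorentzian. This applies in particular to the column bases $B$ of a matrix over any field.
\item[(L2)] Linear substitutions with nonnegative coefficients preserve the Lorentzian property.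
\item[(L3)] A bivariate form $\sum_{i=0}^ra_ix^iy^{r-i}$ with $a_i\ge0$ is Lorentzian if and only if the sequence $a_i/\binom ri$ is log-concave without internal zeros.
\end{enumerate}

\begin{lemma}\label{lem:corr}
Let $T$ be a uniformly random column basis of a matrix over a field, let $S$ be a set of $s\ge1$ columns, and let $X=|T\cap S|$. Then $\Pr(S\subseteq T)\le(\mathbb EX)^s/s!$.
\end{lemma}

The mechanism is a comparison with the Poisson law. For a Poisson variable of mean $\lambda$ the sequence $i!\Pr(X=i)$ is geometric and the factorial moments are $\lambda^j$. We show that here $i!\Pr(X=i)$ is log-concave, deduce that the factorial moments are at most $(\mathbb EX)^j$, and observe that the $s$-th factorial moment sees only the event $X=s$.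

\begin{proof}
Let $r$ be the rank, let $N_i$ be the number of bases $B$ with $|B\cap S|=i$, and let $p_i=\Pr(X=i)$, which is proportional to $N_i$. Substitute $x_t=x$ for $t\in S$ and $x_t=y$ for $t\notin S$ in the basis generating polynomial. The result is $\sum_iN_ix^iy^{r-i}$, so by (L1)--(L3) the sequence $N_i/\binom ri$ is log-concave without internal zeros. (For $r\le1$ this is vacuous.) The same holds for the sequence $r!/(r-i)!$, $0\le i\le r$, whose consecutive ratios $r-i$ decrease. The product of the two sequences is $i!\,N_i$, and hence $q_i=i!\,p_i$ is log-concave without internal zeros.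

Put $\beta_x=1/x!$ for $x\ge0$ and $\beta_x=0$ for $x<0$; this sequence is log-concave without internal zeros, its ratios being $1/(x+1)$. For $j\ge0$ the $j$-th factorial moment is
\[
\mu_j=\mathbb E\big[X(X-1)\cdots(X-j+1)\big]=\sum_{i\ge j}\frac{i!}{(i-j)!}\,p_i=\sum_i q_i\beta_{i-j}.
\]
Fix $j\ge1$. Let $U$ be the matrix with two rows $\rho\in\{0,1\}$, columns $i\in\{-1,\dots,r\}$ and entries $q_{i+\rho}$, and let $W$ be the matrix with rows $i\in\{-1,\dots,r\}$, two columns $\tau\in\{0,1\}$ and entries $\beta_{i+\tau-j}$. The entry of $UW$ at $(\rho,\tau)$ is $\mu_{j+\rho-\tau}$. The Cauchy--Binet formula expresses $\det(UW)$ as the sum over $i<i'$ of the product of the $2\times2$ minors of $U$ and $W$ on the indices $i,i'$; changing the sign of both minors, it reads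
\[
\mu_j^2-\mu_{j-1}\mu_{j+1}=\sum_{i<i'}\big(q_{i+1}q_{i'}-q_iq_{i'+1}\big)\big(\beta_{i+1-j}\beta_{i'-j}-\beta_{i-j}\beta_{i'+1-j}\big).
\]
Both factors are nonnegative by \eqref{eq:lc}, so $\mu_j^2\ge\mu_{j-1}\mu_{j+1}$.

If $\Pr(X=s)=0$ there is nothing to prove. Otherwise $\mu_0=1$ and $\mu_1,\dots,\mu_s>0$, the ratios $\mu_{j+1}/\mu_j$ are nonincreasing for $0\le j<s$, and so $\mu_s\le(\mu_1/\mu_0)^s=(\mathbb EX)^s$. Since $X\le s$, we have $\mu_s=s!\Pr(X=s)=s!\Pr(S\subseteq T)$.
\end{proof}

For the boundary matrix, Lemma~\ref{lem:basic}(c) gives $\mathbb EX=(k+1)s/n$, and $s!\ge(s/e)^s$. So for every field and every set $S$ of $s\ge1$ simplices,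
\begin{equation}\label{eq:corr}
\Pr(S\subseteq T)\le\frac{((k+1)s/n)^s}{s!}\le\Big(\frac{(k+1)e}{n}\Big)^s .
\end{equation}
For two triangles, for instance, the middle term is $18/n^2$, twice the value $(3/n)^2$ that independence would give.

\section{The last simplices of a collapse}\label{sec:tight}

Put
\[
\ell_k=\binom nk-r_k=\binom{n-1}{k-1},
\]
so that $\ell_2=n-1$. We must count the sets $R$ of $m$ simplices that can remain after some collapses, and compare with the factor $n^{-m}$ in \eqref{eq:corr}. It is therefore natural to measure the cost of describing $R$ per simplex, in units of $n$. Two properties of $R$ make it cheap: it lives on few faces, and its simplices can be matched to distinct faces, so that a simplex is described by its face and a single extra vertex.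

\begin{definition}
A \emph{marked $k$-system} on $[n]$ is a triple $(G,F,w)$, where $G$ is a set of $k$-subsets of $[n]$, $F\subseteq G$, and $w\colon F\to[n]$ satisfies
\[
w(e)\notin e\quad\text{and}\quad(e\setminus\{u\})\cup\{w(e)\}\in G\quad\text{for all }e\in F,\ u\in e .
\]
The members of $F$ are \emph{marked}, and $w(e)$ is the \emph{mark} of $e$. Let $\mathcal M_k(n;M,\ell)$ be the set of marked $k$-systems with $|G|=M$ and $|G\setminus F|=\ell$. A marked $2$-system is called a \emph{marked graph}: the mark of an edge is a common neighbor of its endpoints.
\end{definition}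

\begin{lemma}\label{lem:tight}
Let $0\le m\le r_k$, and let $\mathcal R_m$ be the family of all $m$-sets of simplices that remain after some sequence of collapses from some basis over $\mathbb F$. Then $|\mathcal R_m|\le|\mathcal M_k(n;m+\ell_k,\ell_k)|$.
\end{lemma}

\begin{proof}
Let $R\in\mathcal R_m$ arise from a basis by erasing the pairs $(e_1,t_1),\dots,(e_{r_k-m},t_{r_k-m})$. When $e_i$ is erased, $t_i$ is the only remaining simplex that contains it, so no member of $R$ contains $e_i$. Hence all faces of members of $R$ lie in the set $G$ of faces other than the $e_i$, and $|G|=\binom nk-r_k+m=m+\ell_k$. The columns of $R$ are part of a basis, so they are independent, and they vanish outside the rows $G$. Therefore some $m\times m$ minor with rows in $G$ is nonzero, and a nonzero term in the expansion of this determinant is an injection $f\colon R\to G$ with $f(t)\subset t$. Let $F=f(R)$ and let $w(f(t))$ be the vertex of $t$ outside $f(t)$. Then $(G,F,w)\in\mathcal M_k(n;m+\ell_k,\ell_k)$, and $R=\{e\cup\{w(e)\}:e\in F\}$ is determined by the triple.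
\end{proof}

In Example~\ref{ex:five}, erasing $(45,345)$ and $(34,234)$ leaves $R=\{123,124,125,235\}$. Here $G$ consists of the $8=4+4$ edges other than $45$ and $34$, and one may take $F=\{23,24,25,35\}$ with marks $1,1,1,2$; the unmarked edges are $12,13,14,15$.

From now on no linear algebra is involved. How many marked systems should one expect? Let $p=M/\binom nk$ be the density of $G$. By \eqref{eq:subsets} there are at most $(e/p)^M$ choices for $G$. A mark of $e$ must complete $k$ further members of $G$, so if $G$ behaves like a random family, a face has about $np^k$ possible marks. This suggests about $(enp^{k-1})^M$ marked systems. For $k\ge2$ the factor $p^{k-1}$ is small when the density is small, and it beats the constant $(k+1)e$ in \eqref{eq:corr}. For $k=1$ the factor is absent, as it must be, since trees collapse: with $M=m+1$ one has exactly $|\mathcal M_1(n;M,1)|=\binom nM\,M\,m^m\ge n^M(m/M)^m\ge n^M/e$. The difficulty is that $G$ need not look random. The following proposition says that a saving persists for all $G$ together.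

\begin{proposition}\label{prop:count}
Let $k\ge2$ and $\delta>0$. There are $b\in(0,\frac1{2\,k!}]$ and $n_0$ such that for $n\ge n_0$ and $M=\lfloor bn^k\rfloor$ we have $|\mathcal M_k(n;M,\ell_k)|\le(\delta n)^M$.
\end{proposition}

We prove this in Section~\ref{sec:graphs} for $k=2$ and in Section~\ref{sec:links} for $k\ge3$.

\begin{proof}[Proof of the upper bounds, given Proposition~\ref{prop:count}]
Fix $k\ge2$, take $\delta=1/((k+1)e^3)$ and the corresponding $b$, and let $M=\lfloor bn^k\rfloor$ and $m=M-\ell_k$. Since $\ell_k\le n^{k-1}$ and $r_k=(1+o(1))n^k/k!$, for $n$ large in terms of $k$ we have $M\ge bn^k/2$, $M/2\le m\le r_k$ and $\ell_k\log n\le M$. Each collapse erases one column. So if some sequence of collapses from $T$ leaves at most $m$ columns, an initial part of it leaves exactly $m$, and $T$ contains a member of $\mathcal R_m$. By \eqref{eq:corr}, Lemma~\ref{lem:tight} and Proposition~\ref{prop:count}, this has probability at most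
\[
\Big(\frac{(k+1)e}n\Big)^m(\delta n)^M=\big((k+1)e\big)^m\delta^Mn^{\ell_k}\le\big((k+1)e\delta\big)^Mn^{\ell_k}=e^{-2M}n^{\ell_k}\le e^{-M}.
\]
With $c_k=b/4$ we have $M\ge m\ge c_kn^k$, so with probability at least $1-e^{-c_kn^k}$ every sequence of collapses leaves more than $c_kn^k$ columns; in that case $T$ is not collapsible. Neither \eqref{eq:corr} nor Proposition~\ref{prop:count} depends on $\mathbb F$, so $c_k$ and the threshold for $n$ do not either. This proves the upper bounds in Theorem~\ref{thm:alldim} and, for $k=2$, Theorem~\ref{thm:core} and the upper bound in Theorem~\ref{thm:main}.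
\end{proof}

\section{Counting marked graphs}\label{sec:graphs}

\subsection{Ordering by degree and a first bound}
Besides \eqref{eq:subsets} we use two inequalities. Since $\log t\le t/e$,
\begin{equation}\label{eq:xy}
(y/x)^x\le e^{y/e}\quad(x,y>0);\qquad\text{in particular }(1/t)^{tM}\le e^{M/e}\quad(t,M>0).
\end{equation}
By Jensen's inequality for the logarithm, for positive $z_i,y_i$ with $\sum z_i=Z$ and $\sum y_i\le Y$,
\begin{equation}\label{eq:jensen}
\prod_i\Big(\frac{y_i}{z_i}\Big)^{z_i}\le\Big(\frac YZ\Big)^Z .
\end{equation}

Let $(G,F,w)$ be a marked graph with $M$ edges, and let $\deg$ denote the degree in $G$. If all degrees are close to the average $2M/n$, then $G$ costs $en^2/(2M)$ per edge and a mark costs at most $2M/n$, for a total of about $en$ per edge. If the degrees are uneven, marks can cost much more, and this has to be paid for by a cheaper description of $G$. The compensation becomes visible when each edge is charged to its endpoint of smaller degree. Order the vertices by $u\prec v$ if $(\deg u,u)<(\deg v,v)$ lexicographically. For an edge $e=uv$ with $u\prec v$ we call $u=\operatorname{low}(e)$ its \emph{lower end}, and $v$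 its \emph{upper end} and an \emph{upper neighbor} of $u$. The mark of $e\in F$ is a neighbor of $\operatorname{low}(e)$, which leaves at most $\deg(\operatorname{low}(e))$ choices. Since the degrees sum to $2M$, at most $2M/\deg u$ vertices have degree at least $\deg u$, and the upper neighbors of $u$ are among them. The two effects cancel.

\begin{lemma}\label{lem:crude}
For all $M\ge1$ and all $\ell$ we have $|\mathcal M_2(n;M,\ell)|\le n^{2n}(4en)^M$.
\end{lemma}

\begin{proof}
Specify for each vertex $u$ its degree and its number $d_u^+$ of upper neighbors; both lie in $\{0,\dots,n-1\}$, so there are at most $n^{2n}$ ways, and the order $\prec$ is now known. Then choose the upper neighbors of each $u$, then $F$ in at most $2^M$ ways, then the marks. With products over the $u$ such that $d_u^+>0$, the last three steps allow at most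
\[
2^M\prod_u\Big(\frac{2eM}{\deg(u)\,d_u^+}\Big)^{d_u^+}\deg(u)^{d_u^+}=2^M(2eM)^M\prod_u\Big(\frac1{d_u^+}\Big)^{d_u^+}\le2^M(2eM)^M\Big(\frac nM\Big)^M
\]
choices, by \eqref{eq:jensen} with $y_u=1$ and $\sum_ud_u^+=M$.
\end{proof}

This has the right power of $n$ but the constant $4e$, and we need a constant below $1/(3e)$. The proof used only that the mark is adjacent to one endpoint.

\subsection{Three sources of saving}
Let $d=M/n\le an$ with $a$ small, and let $K$ be large. The following three families of marked graphs are cheap for three different reasons.

\emph{Few common neighbors.} Suppose that $d\ge K$ and that the endpoints of every marked edge have at most $d/K$ common neighbors. Then the marks are cheap, and the number of marked graphs is at most $\big(\frac{en^2}{2M}\big)^M2^M(d/K)^M=(en/K)^M$.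

\emph{Clusters.} Let $G$ be a disjoint union of cliques of size $s$ covering $[n]$, so that $s-1=2d$. Now a mark has $s-2$ choices, almost a full degree, but $G$ is one of at most $n^n$ graphs, and the total is at most $n^n2^M(2d)^M\le n^n(4an)^M$. In general, an edge whose endpoints have many common neighbors should be cheap to locate. To make this precise we reveal a sparse random sample $Q$ of the edges. It costs almost nothing; it contains only a constant multiple of $M$ paths of length two; and such an edge is very likely to join the ends of one of these paths. The edge is then chosen among $O(M)$ pairs instead of $\binom n2$.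

\emph{Hubs.} Join a set of $y$ vertices to everything, using about $yn=\eta M$ edges, place the other $(1-\eta)M$ edges arbitrarily, and mark them by hubs. The sample does not help, since a single hub is the middle of $\binom{n-1}2$ paths. Each of the other edges costs $\frac{en^2}{2(1-\eta)M}$ for its position and $y=\eta d$ for its mark, in total $\frac{e\eta n}{2(1-\eta)}$. This is a saving if $\eta$ is small. If $\eta$ is not small, the saving comes from the edges at the hubs instead, because their upper ends lie in a small set.

The proof below splits the edges of an arbitrary marked graph into classes that correspond to these cases.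

\subsection{The main count}

\begin{lemma}\label{lem:fine}
For every $\delta>0$ there are $a\in(0,\frac14)$ and $n_0$ such that $|\mathcal M_2(n;M,\ell)|\le(\delta n)^M$ whenever $n\ge n_0$, $n^{3/2}\le M\le an^2$ and $0\le\ell\le M/8$.
\end{lemma}

Taking $b=a$, $M=\lfloor an^2\rfloor$ and $\ell=n-1$, which satisfy the hypotheses for large $n$, we obtain Proposition~\ref{prop:count} for $k=2$; the wider range of $M$ and $\ell$ is needed in Section~\ref{sec:links}. Some restriction on $M$ is necessary on both sides: for $M=\binom n2$ there are $(n-2)^M$ marked graphs with $\ell=0$, and for $M=3$ there are $\binom n3\approx(n/6^{1/3})^3$.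

\begin{proof}
Let $C=8e^6$. Choose $K\ge e^{16}$ such that $L=\log K$ satisfies $CL^{-1/4}\le\delta/2$, and put $a=1/(4K^4L)$ and $d=M/n$. Then
\begin{equation}\label{eq:drange}
\sqrt n\le d\le\frac n{4K^4L}.
\end{equation}

\medskip\noindent\emph{Step 1: classes of edges.}
Let $(G,F,w)\in\mathcal M_2(n;M,\ell)$. A vertex is a \emph{hub} if its degree exceeds $Kd$. There are at most $2M/(Kd)=2n/K$ hubs, and every non-hub precedes every hub in the order $\prec$. Let $G_0$ be the set of edges with no hub endpoint, and for $e=uv\in G_0$ let $c(e)$ be the number of vertices $z$ with $uz,vz\in G_0$. We partition $G$ as follows.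
\begin{itemize}
\item $\mathsf H=G\setminus G_0$: the edges whose upper end is a hub.
\item $\mathsf U=G_0\setminus F$: the unmarked edges of $G_0$.
\item $\mathsf A$: the edges $e\in F\cap G_0$ whose mark is a hub.
\item $\mathsf B$: the edges $e\in F\cap G_0$ whose mark is not a hub and with $c(e)\le d/K$.
\item $\mathsf D$: the edges $e\in F\cap G_0$ whose mark is not a hub and with $c(e)>d/K$.
\end{itemize}
For $e=uv\in\mathsf B\cup\mathsf D$ the three vertices $u,v,w(e)$ are non-hubs, so $w(e)$ is one of the $c(e)$ vertices $z$.

\medskip\noindent\emph{Step 2: the skeleton.}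
Let $q=\sqrt{KL/d}$; by \eqref{eq:drange}, $q\le\sqrt{KL}\,n^{-1/4}<1$ for large $n$. Let $Q\subseteq G_0$ contain each edge of $G_0$ independently with probability $q$. Let $\pi(Q)$ be the number of pairs of edges of $Q$ that share a vertex, let $\mathsf D_1$ be the set of $uv\in\mathsf D$ for which some $z$ has $uz,vz\in Q$, and let $\mathsf D_2=\mathsf D\setminus\mathsf D_1$. The value of $q$ is chosen so that $q^2d/K=L$, which makes $\mathsf D_2$ small while $\pi(Q)$ stays of order $M$. Indeed, $\mathbb E|Q|\le qM$. The endpoints of an edge of $G_0$ have degree at most $Kd$, so it meets at most $2Kd$ other edges; this is where the hubs had to be removed. Hence $\mathbb E\,\pi(Q)\le q^2\cdot\frac12M\cdot2Kd=K^2LM$. For $e=uv\in\mathsf D$, the pairs of edges $\{uz,vz\}$ are disjoint for distinct $z$, so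
\[
\Pr(e\in\mathsf D_2)=(1-q^2)^{c(e)}\le e^{-q^2d/K}=e^{-L}=1/K ,
\]
and $\mathbb E|\mathsf D_2|\le M/K$. By Markov's inequality each of the three variables exceeds four times its bound with probability at most $\frac14$. So for each marked graph we can fix a set $Q\subseteq G_0$, its \emph{skeleton}, with
\[
|Q|\le4qM,\qquad\pi(Q)\le4K^2LM,\qquad|\mathsf D_2|\le4M/K .
\]

\medskip\noindent\emph{Step 3: the encoding.}
We describe a marked graph in three stages.
\begin{enumerate}
\item[(I)] The degrees; for each vertex $u$ the numbers $x_u,\alpha_u,\beta_u$ of edges of $\mathsf H,\mathsf A,\mathsf B$ with lower end $u$; and the numbers $|\mathsf U|,|Q|,|\mathsf D_1|,|\mathsf D_2|$. There are at most $n^{4n}(n^2)^4$ possibilities. They determine the hubs, the order $\prec$ and the sizes of all classes.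
\item[(II)] The sets $\mathsf H,\mathsf A,\mathsf B$, given vertex by vertex as sets of upper neighbors; the sets $\mathsf U,Q,\mathsf D_2$, as sets of pairs; the set $\mathsf D_1$, as a subset of the at most $\pi(Q)$ pairs joined by a path of length two in $Q$; and the set $F\cap\mathsf H$. This determines $G$, $F$ and the class of each edge.
\item[(III)] The marks.
\end{enumerate}
The three stages determine $(G,F,w)$. Fix the data (I) and write
\[
|\mathsf H|=\eta M,\quad|\mathsf A|=\alpha M,\quad|\mathsf B|=\beta M,\quad|\mathsf D_1|=\gamma_1M,\quad|\mathsf D_2|=\gamma_2M,\quad|\mathsf U|=\nu M .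
\]
These six fractions sum to $1$, and $\gamma_2\le4/K$, $\nu\le\ell/M\le\frac18$. We bound, class by class, the number of choices in stage (II) times the number of choices of marks in stage (III). All bounds depend on the data (I) only, so they can be multiplied. An empty class contributes the factor $1$, and products over vertices run over those with a positive exponent.

\medskip\noindent\emph{Step 4: the cost of each class.}

\emph{The skeleton $Q$.} At most $n^{2|Q|}\le n^{8qM}$ choices. Since $M\ge n^{3/2}$ and $q\le\sqrt{KL}\,n^{-1/4}$, we have $n^{4n+8}\,n^{8qM}\le2^M$ for $n\ge n_0(K)$. This bound on the data (I) and $Q$ together is the main use of the lower bound on $M$.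

\emph{Class $\mathsf H$.} There are at most $2^M$ choices for $F\cap\mathsf H$, and a mark has at most $\deg(\operatorname{low}(e))$ choices. If $u$ is a non-hub, the upper ends of its $x_u$ edges are among the at most $2n/K$ hubs, and by \eqref{eq:subsets} and \eqref{eq:xy} the factor of $u$ is at most
\[
\Big(\frac{2en}{Kx_u}\Big)^{x_u}\deg(u)^{x_u}\le\Big(\frac{2en}K\Big)^{x_u}e^{\deg(u)/e};
\]
the last factors multiply to at most $e^{2M/e}$. If $u$ is a hub, then as in Lemma~\ref{lem:crude} the factor is at most $\big(\frac{2eM}{\deg(u)x_u}\big)^{x_u}\deg(u)^{x_u}=(2eM/x_u)^{x_u}$. With $X=\sum_{u\text{ hub}}x_u$, inequality \eqref{eq:jensen} with $y_u=1$ and $Y=2n/K$ bounds the product over hubs by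
\[
\Big(\frac{4eMn}{KX}\Big)^X=\Big(\frac{4en}K\Big)^X\Big(\frac MX\Big)^X\le\Big(\frac{4en}K\Big)^Xe^{M/e}.
\]
The total is at most $2^M(4en/K)^{\eta M}e^{3M/e}$.

\emph{Class $\mathsf A$.} Here $u=\operatorname{low}(e)$ is a non-hub and $w(e)$ is a hub adjacent to $u$. The hubs adjacent to $u$ are exactly the upper ends of the $x_u$ edges of $\mathsf H$ with lower end $u$, so the mark has at most $x_u$ choices, and $x_u>0$ if $\alpha_u>0$. By \eqref{eq:jensen} with $\sum_ux_u=\eta M$, and by \eqref{eq:xy},
\[
\prod_u\Big(\frac{en}{\alpha_u}\Big)^{\alpha_u}x_u^{\alpha_u}\le\Big(\frac{en\eta}\alpha\Big)^{\alpha M}\le(e\eta n)^{\alpha M}e^{M/e}.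
\]

\emph{Class $\mathsf B$.} A mark has at most $c(e)\le d/K$ choices. By \eqref{eq:jensen} with $y_u=1$ and $Y=n$, and since $nd=M$,
\[
\prod_u\Big(\frac{en}{\beta_u}\Big)^{\beta_u}\Big(\frac dK\Big)^{\beta M}\le\Big(en\cdot\frac n{\beta M}\cdot\frac dK\Big)^{\beta M}=\Big(\frac{en}{\beta K}\Big)^{\beta M}\le\Big(\frac{en}K\Big)^{\beta M}e^{M/e}.
\]

\emph{Class $\mathsf D_1$.} The edges are chosen among at most $4K^2LM$ pairs, and a mark has at most $Kd$ choices. By \eqref{eq:drange}, $4K^3Ld\le n/K$; this is the only use of the upper bound on $M$. The total is at most
\[
\Big(\frac{4eK^2L}{\gamma_1}\Big)^{\gamma_1M}(Kd)^{\gamma_1M}\le(4eK^3Ld)^{\gamma_1M}e^{M/e}\le\Big(\frac{en}K\Big)^{\gamma_1M}e^{M/e}.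
\]

\emph{Class $\mathsf D_2$.} There is no saving here and even a loss of a factor $K$ per edge, which is harmless because the class is small: $K^{\gamma_2}\le e^{4(\log K)/K}\le e^{4/e}$. With at most $Kd$ choices per mark, the total is at most
\[
\Big(\frac{en^2}{2\gamma_2M}\Big)^{\gamma_2M}(Kd)^{\gamma_2M}=\Big(\frac{eKn}{2\gamma_2}\Big)^{\gamma_2M}\le(en)^{\gamma_2M}e^{5M/e}.
\]

\emph{Class $\mathsf U$.} There are no marks, and $n^2/M\le n$, so the total is at most $\big(\frac{en^2}{2\nu M}\big)^{\nu M}\le(en)^{\nu M}e^{M/e}$.

\medskip\noindent\emph{Step 5: balancing.}
Up to absolute constants, an edge costs $n/K$ in the classes $\mathsf H,\mathsf B,\mathsf D_1$, costs $\eta n$ in $\mathsf A$, and costs $n$ in the small classes $\mathsf D_2,\mathsf U$. Let $\theta=\eta+\beta+\gamma_1$. The constants multiply to at most $2^M(4e)^Me^{12M/e}\le C^M$, so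
\[
|\mathcal M_2(n;M,\ell)|\le2^M(Cn)^M\max\big(K^{-\theta}\eta^\alpha\big)^M,
\]
where the maximum is over the values of the fractions that occur, and
\[
\alpha=1-\theta-\gamma_2-\nu\ge1-\theta-\tfrac4K-\tfrac18\ge\tfrac34-\theta .
\]
If $\theta\ge L^{-1/2}$, then $K^{-\theta}\eta^\alpha\le e^{-\theta L}\le e^{-\sqrt L}\le L^{-1/4}$, because $e^y\ge y\ge y^{1/2}$ for $y=\sqrt L\ge4$. If $\theta<L^{-1/2}\le\frac14$, then most edges are marked by hubs although few edges lead to hubs: we have $\alpha\ge\frac12$ (this is where $\ell\le M/8$ is used) and $\eta\le\theta<1$, so $K^{-\theta}\eta^\alpha\le\theta^{1/2}\le L^{-1/4}$. In both cases $|\mathcal M_2(n;M,\ell)|\le(2CL^{-1/4}n)^M\le(\delta n)^M$.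
\end{proof}

Since $K\ge\exp((2C/\delta)^4)$, the constant $c$ obtained for Theorems~\ref{thm:main} and~\ref{thm:core} is extremely small.

\section{From graphs to higher dimensions}\label{sec:links}

Let $k\ge3$. A marked $k$-system can be viewed through its \emph{links}. For a $(k-2)$-set $\sigma$, consider the members $e\supset\sigma$ of $G$ as edges $e\setminus\sigma$ on the $n'=n-k+2$ vertices of $[n]\setminus\sigma$, and keep the marks. This is a marked graph: if $e=\sigma\cup\{u,v\}\in F$ has mark $w$, then $w\notin e$ and $\sigma\cup\{v,w\},\sigma\cup\{u,w\}\in G$. The links overlap, each face being seen from $\binom k2$ sets $\sigma$, and entropy is the tool that turns bounds for overlapping parts into a bound for the whole.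

The entropy of a random variable $Y$ with finitely many values is $\operatorname{Ent}(Y)=-\sum_y\Pr(Y=y)\log\Pr(Y=y)$. It is at most the logarithm of the number of values, with equality for the uniform distribution. If $Z$ is a function of $Y$ and $Y$ has at most $\omega(z)$ possible values with $Z=z$, then $\operatorname{Ent}(Y)\le\operatorname{Ent}(Z)+\mathbb E\log\omega(Z)$. \emph{Shearer's inequality} states that if $Y=(Y_i)_{i\in I}$ and $\mathcal J$ is a family of subsets of $I$ such that every $i\in I$ lies in at least $t$ members of $\mathcal J$, then
\[
t\operatorname{Ent}(Y)\le\sum_{J\in\mathcal J}\operatorname{Ent}\big((Y_i)_{i\in J}\big).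
\]

Lemma~\ref{lem:fine} applies only to sparse links, and a sparse system may have dense links: if $G$ consists of all $k$-subsets of a set of $\varepsilon n$ vertices, its density is about $\varepsilon^k$, while every nonempty link has density about $\varepsilon^2$. So the density $b$ of the system has to be taken much smaller than the density $a$ allowed for links. The next lemma will show that this suffices for most faces to be seen from some sparse link.

\begin{lemma}\label{lem:cliques}
Let $k\ge3$ and let $\mathcal H$ be a family of $h$ sets of size $k-2$. The number of $k$-sets all of whose $(k-2)$-subsets lie in $\mathcal H$ is at most $\big((k-2)!\,h\big)^{k/(k-2)}/k!$.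
\end{lemma}

\begin{proof}
Let $\mathcal K$ be the family of these $k$-sets; we may assume $\mathcal K\ne\emptyset$. Let $Z=(Z_1,\dots,Z_k)$ be uniform among the $k!\,|\mathcal K|$ orderings of members of $\mathcal K$. For each of the $\binom k2$ sets $J\subset[k]$ of size $k-2$, the tuple $(Z_i)_{i\in J}$ is an ordering of a member of $\mathcal H$ and has at most $(k-2)!\,h$ values. Every index lies in $\binom{k-1}2$ of the sets $J$. Shearer's inequality gives $\binom{k-1}2\log(k!\,|\mathcal K|)\le\binom k2\log((k-2)!\,h)$, and $\binom k2/\binom{k-1}2=k/(k-2)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:count} for $k\ge3$]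
Let $C_0=4e$. Choose $\delta_0\in(0,1)$ with $2C_0(\delta_0/C_0)^{1/(k(k-1))}\le\delta$, and let $a$ be given by Lemma~\ref{lem:fine} for $\delta_0$. Choose $b\in(0,\frac1{2\,k!}]$ with
\begin{equation}\label{eq:b}
\frac1{k!}\Big(\frac{2\,k!\,b}a\Big)^{k/(k-2)}\le\frac b8 ,
\end{equation}
which is possible because $k/(k-2)>1$. Let $M=\lfloor bn^k\rfloor$, $\ell=\ell_k$ and $\mathcal M=\mathcal M_k(n;M,\ell)$, which we may assume nonempty. Let $n$ be large enough that $n'\ge n/2$, $M\ge bn^k/2$, and Lemma~\ref{lem:fine} applies on $n'$ vertices.

\emph{Reduction to links.} Take a uniformly random element of $\mathcal M$ and write it as $Y=(Y_e)_e$, indexed by all $k$-sets $e$, where $Y_e$ records that $e\notin G$, or that $e\in G\setminus F$, or the mark $w(e)$. Then $Y_\sigma=(Y_e)_{e\supset\sigma}$ is the link of $\sigma$. Let $M_\sigma$ and $\ell_\sigma$ be its numbers of edges and of unmarked edges; counting pairs $\sigma\subset e$,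
\[
\sum_\sigma M_\sigma=\binom k2M,\qquad\sum_\sigma\ell_\sigma=\binom k2\ell .
\]
The pair $(M_\sigma,\ell_\sigma)$ takes at most $n^4$ values, and there are at most $n^{k-2}$ sets $\sigma$. By Shearer's inequality and the conditioning bound,
\begin{equation}\label{eq:shearer}
\binom k2\log|\mathcal M|\le\sum_\sigma\operatorname{Ent}(Y_\sigma)\le\mathbb E\sum_\sigma\log|\mathcal M_2(n';M_\sigma,\ell_\sigma)|+4n^{k-2}\log n .
\end{equation}
We bound the inner sum for each element of $\mathcal M$. Call $\sigma$ \emph{good} if $n'^{\,3/2}\le M_\sigma\le an'^{\,2}$ and $\ell_\sigma\le M_\sigma/8$. For good $\sigma$, Lemma~\ref{lem:fine} bounds the summand by $M_\sigma\log(\delta_0n)=M_\sigma\log(C_0n)-M_\sigma\log(C_0/\delta_0)$. For the others, Lemma~\ref{lem:crude} bounds it by $M_\sigma\log(C_0n)+2n\log n$; this also holds if $M_\sigma=0$, when the summand is $0$. Hence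
\begin{equation}\label{eq:pointwise}
\sum_\sigma\log|\mathcal M_2(n';M_\sigma,\ell_\sigma)|\le\binom k2M\log(C_0n)-\log\frac{C_0}{\delta_0}\sum_{\sigma\text{ good}}M_\sigma+2n^{k-1}\log n .
\end{equation}

\emph{Good links carry at least $M/2$.} Let $\mathcal H$ be the family of $\sigma$ with $M_\sigma>an'^{\,2}$. Then
\[
h=|\mathcal H|\le\frac{\binom k2M}{an'^{\,2}}\le2k(k-1)\frac ba\,n^{k-2},\qquad\text{so}\qquad(k-2)!\,h\le\frac{2\,k!\,b}a\,n^{k-2}.
\]
By Lemma~\ref{lem:cliques} and \eqref{eq:b}, at most $bn^k/8\le M/4$ sets of size $k$ have all their $(k-2)$-subsets in $\mathcal H$. So at least $3M/4$ members of $G$ contain some $\sigma\notin\mathcal H$, and $\sum_{\sigma\notin\mathcal H}M_\sigma\ge3M/4$. A set $\sigma\notin\mathcal H$ that is not good has $M_\sigma<n'^{\,3/2}$ or $M_\sigma<8\ell_\sigma$. The first kind contributes at most $n^{k-2}n^{3/2}=n^{k-1/2}$ to the sum, and the second at most $8\binom k2\ell\le8\binom k2n^{k-1}$. Both are $o(M)$, so $\sum_{\sigma\text{ good}}M_\sigma\ge M/2$ for large $n$.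

\emph{Conclusion.} Since $\log(C_0/\delta_0)>0$, we may insert this in \eqref{eq:pointwise} and then in \eqref{eq:shearer}. Dividing by $\binom k2$, and using $2\binom k2=k(k-1)$,
\[
\log|\mathcal M|\le M\log(C_0n)-\frac M{k(k-1)}\log\frac{C_0}{\delta_0}+6n^{k-1}\log n .
\]
For large $n$ the last term is at most $M\log2$, and therefore
\[
|\mathcal M|\le\big(2C_0(\delta_0/C_0)^{1/(k(k-1))}\,n\big)^M\le(\delta n)^M .\qedhere
\]
\end{proof}

With Proposition~\ref{prop:count} established for all $k\ge2$, the union bound of Section~\ref{sec:tight} and Proposition~\ref{prop:lower} complete the proofs of Theorems~\ref{thm:main}, \ref{thm:core} and~\ref{thm:alldim}.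

\begin{thebibliography}{9}

\bibitem{BH}
Br\"and\'en and Huh, \emph{Lorentzian polynomials}, Annals of Math.\ 192 (2020).

\bibitem{problem}
\emph{Simplicial Complexes -Much More Than A Trick For Distributed Computing Lower Bounds},
\texttt{http://www.cs.huji.ac.il/\textasciitilde nati/PAPERS/disc\_2013.pdf}.

\end{thebibliography}
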